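\title{Failure of the weak type $(1,1)$ inequality for a singular convolution operator on the Heisenberg group}

\begin{abstract}
Let $L$ be a homogeneous distribution of degree $-2n$ on $\mathbb C^n$, smooth away from the origin, and let $A$ be convolution with $L(z)\delta(t)$ on the Heisenberg group $\mathbb H^n$. This operator is bounded on $L^p$ for $1<p<\infty$. We prove that it is of weak type $(1,1)$ only when $L$ is a multiple of the Dirac mass, and that a substitute inequality near $L^1$ must lose at least a factor $\log\log$. The counterexample is a random superposition of translates of a density built from an iterated Venetian blind, which hides a part of the kernel from most points of the group and so destroys its cancellation.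
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The Heisenberg group $\mathbb H^n$ is $\mathbb C^n\times\mathbb R$ with the multiplication
\[
(z,t)(z',t')=\bigl(z+z',\,t+t'+2\operatorname{Im}z\cdot\bar z'\bigr),\qquad z\cdot\bar z'=\sum_{j=1}^n z_j\bar z'_j .
\]
The inverse of $(z,t)$ is $(-z,-t)$. Inversion and left and right translations have Jacobian of modulus $1$, so Lebesgue measure, written $|E|$, is the Haar measure, and convolution is $(f*g)(x)=\int f(xy^{-1})g(y)\,dy$. The dilations $D_r(z,t)=(rz,r^2t)$, $r>0$, are automorphisms. We put $d=2n$.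

Let $L$ be a distribution on $\mathbb C^n$ that agrees with a smooth function away from the origin and is homogeneous of degree $-d$, which means that $\langle L,\varphi(r\,\cdot)\rangle=\langle L,\varphi\rangle$ for all test functions $\varphi$ and all $r>0$. Let $K(z,t)=L(z)\delta(t)$, that is, $\langle K,\phi\rangle=\langle L,\phi(\cdot,0)\rangle$, and define $A:C_0^\infty(\mathbb H^n)\to C^\infty(\mathbb H^n)$ by $Af=f*K$. Explicitly,
\begin{equation}\label{eq:defA}
Af(x)=\bigl\langle L,\ w\mapsto f\bigl(x\,(w,0)^{-1}\bigr)\bigr\rangle .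
\end{equation}
Thus $Af(x)$ is a singular integral of $f$ over the hyperplane $x\,(\mathbb C^n\times\{0\})$, the contact plane through $x$. From \eqref{eq:defA} one reads off that $A$ commutes with left translations and, by the homogeneity of $L$, with the dilations: $A(f\circ D_r)=(Af)\circ D_r$.

Geller and Stein proved that $A$ extends to a bounded operator on $L^p(\mathbb H^n)$ for $1<p<\infty$. The operator is \emph{of weak type $(1,1)$} if there is a constant $C$ with
\begin{equation}\label{eq:weak}
|\{|Af|>\alpha\}|\le \frac C\alpha\,\|f\|_1\qquad\text{for all }f\in C_0^\infty(\mathbb H^n),\ \alpha>0;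
\end{equation}
since test functions are dense in $L^1$, this says that $A$ extends to a bounded operator from $L^1$ to weak $L^1$. The question, posed as open in \cite{Heis}, is whether $A$ is of weak type $(1,1)$ for every such $L$.

One would guess that it is. On the commutative group $\mathbb C^n\times\mathbb R$, convolution with $L(z)\delta(t)$ acts on each slice $t=\text{const}$ as a Euclidean Calder\'on--Zygmund operator; such an operator is of weak type $(1,1)$, and integrating its inequality in $t$ gives \eqref{eq:weak}. On $\mathbb H^n$, approximate point masses, the usual test for \eqref{eq:weak}, show no obstruction (Example~\ref{ex:bump}). Nevertheless the answer is no, and \eqref{eq:weak} fails in all but the trivial case.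

\begin{theorem}\label{thm:main}
The operator $A$ is of weak type $(1,1)$ if and only if $L=c\,\delta_0$ for some $c\in\mathbb C$, in which case $A=cI$. It fails to be of weak type $(1,1)$ for every other $L$, odd or even, for example for $L=\mathrm{p.v.}\,\operatorname{Re}(z_1^2)|z|^{-2n-2}$ and $L=\mathrm{p.v.}\,\bar z_1|z|^{-2n-1}$.
\end{theorem}

When \eqref{eq:weak} fails, one may weaken it by charging the large values of $f$ more than linearly. The second theorem bounds the extra charge from below.

\begin{theorem}\label{thm:quant}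
Let $L\notin\mathbb C\delta_0$. Suppose that $\psi:[0,\infty)\to[0,\infty)$ is nondecreasing and
\[
|\{|Af|>\alpha\}|\le\int\frac{|f|}{\alpha}\,\psi\Bigl(\frac{|f|}{\alpha}\Bigr)\,dx\qquad\text{for all }f\in C_0^\infty(\mathbb H^n),\ \alpha>0 .
\]
Then $\liminf_{u\to\infty}\psi(u)/\log\log u>0$.
\end{theorem}

We do not claim that a factor $\log\log$ suffices. Both theorems follow from one family of examples.

\begin{proposition}\label{prop:key}
Let $L\notin\mathbb C\delta_0$. There are constants $c_1,c_2>0$ and $R_0$ such that for every real $R\ge R_0$ there is a nonzero $f_R\in C_0^\infty(\mathbb H^n)$, $f_R\ge0$, with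
\begin{equation}\label{eq:key}
|\{|Af_R|>c_1\log R\}|\ge c_2\|f_R\|_1,\qquad \|f_R\|_\infty\le\exp(R^{d+2}).
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:quant} from Proposition~\ref{prop:key}]
Let $L$ and $\psi$ be as in Theorem~\ref{thm:quant}. Take $R\ge R_0$ with $\alpha=c_1\log R\ge1$. Then $f_R/\alpha\le\exp(R^{d+2})$, and since $\psi$ is nondecreasing,
\[
c_2\|f_R\|_1\le|\{|Af_R|>\alpha\}|\le\frac{\|f_R\|_1}{c_1\log R}\,\psi\bigl(\exp(R^{d+2})\bigr).
\]
Given a large $u$, put $R=(\log u)^{1/(d+2)}$; then $\psi(u)\ge c_1c_2\log R=\frac{c_1c_2}{d+2}\log\log u$. This proves Theorem~\ref{thm:quant}. Inequality \eqref{eq:weak} is the case $\psi\equiv C$, which is therefore impossible when $L\notin\mathbb C\delta_0$. If $L=c\delta_0$, then $Af=cf$ by \eqref{eq:defA}, and \eqref{eq:weak} holds with $C=|c|$ by Chebyshev's inequality.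
\end{proof}

The rest of the paper proves Proposition~\ref{prop:key}. Section~\ref{sec:planes} describes $Ah$ far from the support of $h$, and Section~\ref{sec:idea} explains the mechanism on an example in $\mathbb H^1$. Sections~\ref{sec:blind}--\ref{sec:block} construct the building block $h$, and Section~\ref{sec:random} superposes its translates.

\section{Integrals over contact planes}\label{sec:planes}

We identify $\mathbb C^n$ with $\mathbb R^d$ and $\mathbb H^n$, as a set, with $\mathbb R^{d+1}$. Between vectors, $\langle\cdot,\cdot\rangle$ is the Euclidean inner product; on $\mathbb C^n$ it is $\langle z,\zeta\rangle=\operatorname{Re}z\cdot\bar\zeta$, so that $\operatorname{Im}z\cdot\bar\zeta=-\langle iz,\zeta\rangle$ and $\langle iz,i\zeta\rangle=\langle z,\zeta\rangle$. Let $S$ be the unit sphere of $\mathbb R^d$, $\sigma$ its surface measure, and $\omega_d$ the volume of the unit ball of $\mathbb R^d$.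

Testing homogeneity on functions supported away from $0$ shows that $L(z)=\ell(z/|z|)|z|^{-d}$ for $z\ne0$, where $\ell$ is smooth on $S$. When $\int_S\ell\,d\sigma=0$, the principal value $\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}$ is the distribution $\varphi\mapsto\lim_{\epsilon\to0}\int_{|z|>\epsilon}\ell(z/|z|)|z|^{-d}\varphi(z)\,dz$; the limit exists because $\varphi$ may be replaced by $\varphi-\varphi(0)$ on $|z|\le1$, and it does not change when $\varphi$ is dilated. The two examples in Theorem~\ref{thm:main} are of this form: they change sign under the isometries $z_1\mapsto iz_1$ and $z\mapsto-z$ respectively, so they have mean zero on $S$.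

\begin{lemma}\label{lem:mean}
We have $\int_S\ell\,d\sigma=0$, and $L=\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}+c\delta_0$ for some $c\in\mathbb C$. In particular, $L\in\mathbb C\delta_0$ if and only if $\ell\equiv0$.
\end{lemma}

\begin{proof}
Let $\varphi\in C_0^\infty(\mathbb R^d)$ be radial, $\varphi(z)=\varphi_0(|z|)$, and equal to $1$ near $0$. The function $\varphi-\varphi(2\,\cdot)$ vanishes near $0$, so
\[
0=\langle L,\varphi-\varphi(2\,\cdot)\rangle=\int_S\ell\,d\sigma\int_0^\infty\bigl(\varphi_0(r)-\varphi_0(2r)\bigr)\frac{dr}r .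
\]
For small $\epsilon$, the radial integral over $(\epsilon,\infty)$ equals $\int_\epsilon^{2\epsilon}\varphi_0(r)\,dr/r=\log2$. Hence $\int_S\ell\,d\sigma=0$. The difference $L-\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}$ is supported at $0$, so it is a finite sum $\sum c_\gamma\partial^\gamma\delta_0$. Replacing $\varphi$ by $\varphi(r\,\cdot)$ multiplies the term of order $|\gamma|$ by $r^{|\gamma|}$, while the sum is unchanged for all $r$ and $\varphi$; so $c_\gamma=0$ for $\gamma\ne0$.
\end{proof}

From now on $\ell\not\equiv0$. Let $x=(z,t)$. Then $x(w,0)^{-1}=(z-w,\,t-2\operatorname{Im}z\cdot\bar w)$, and with $\zeta=z-w$ we have $\operatorname{Im}z\cdot\bar w=-\operatorname{Im}z\cdot\bar\zeta=\langle iz,\zeta\rangle$. So the contact plane through $x$ is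
\[
\Pi_x=\{(\zeta,t-2\langle iz,\zeta\rangle):\zeta\in\mathbb R^d\}=\{y\in\mathbb R^{d+1}:\langle\nu(z),y\rangle=t\},\qquad\nu(z)=(2iz,1).
\]
By \eqref{eq:defA}, $Af(x)=0$ if $\Pi_x$ misses the support of $f$, and
\begin{equation}\label{eq:formula}
Af(z,t)=\int L(z-\zeta)\,f\bigl(\zeta,t-2\langle iz,\zeta\rangle\bigr)\,d\zeta
\end{equation}
if the restriction of $f$ to $\Pi_x$ vanishes near $\zeta=z$. The normal $\nu(z)$ determines $z$: points with different $z$ look at $f$ along planes of different directions. This is the feature that the commutative group lacks.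

Let $h\in C_0^\infty(\mathbb R^{d+1})$ be a probability density. Far from the support of $h$, the factor $L(z-\zeta)$ in \eqref{eq:formula} is almost constant, and what remains is
\[
H_z(t)=\int h\bigl(\zeta,t-2\langle iz,\zeta\rangle\bigr)\,d\zeta ,
\]
a continuous function of $(z,t)$. The substitution $t=t'+2\langle iz,\zeta\rangle$ for fixed $\zeta$ gives $\int\phi(\langle\nu(z),y\rangle)h(y)\,dy=\int\phi(t)H_z(t)\,dt$. In words, if $Y$ is a random vector with density $h$, then $H_z$ is the density of the real random variable $\langle\nu(z),Y\rangle$. We call $H_z$ the \emph{shadow} of $h$ seen from $z$; it satisfies $\int H_z(t)\,dt=1$.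

\begin{lemma}\label{lem:far}
Let $h\in C_0^\infty(\mathbb R^{d+1})$ be a probability density supported in the closed ball of radius $a$ about $0$.
\begin{enumerate}
\item[(a)] If $|t|>a(1+2|z|)$, then $H_z(t)=0$ and $Ah(z,t)=0$.
\item[(b)] If $|z|\ge2a$, then $|Ah(z,t)-L(z)H_z(t)|\le C_L\,a\,|z|^{-d-1}H_z(t)$, with $C_L$ depending only on $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $|y|\le a$ we have $|\langle\nu(z),y\rangle|\le a(1+2|z|)$, so $\Pi_{(z,t)}$ misses the support of $h$.

(b) On the support of $h$ we have $|\zeta|\le a\le|z|/2$, so \eqref{eq:formula} applies. The segment from $z$ to $z-\zeta$ stays in $|w|\ge|z|/2$, and $|\nabla L(w)|\le C|w|^{-d-1}$ by smoothness and homogeneity; hence $|L(z-\zeta)-L(z)|\le C_La|z|^{-d-1}$. Multiply by $h\ge0$ and integrate in $\zeta$.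
\end{proof}

\begin{example}[a single bump]\label{ex:bump}
Fix $h$ as in Lemma~\ref{lem:far}. Integrating (b) first in $t$ gives $\int_{2a\le|z|\le R}|Ah|\ge\|\ell\|_{L^1(S)}\log\frac R{2a}-C$, so $Ah\notin L^1$, and \eqref{eq:weak} is the natural candidate at $p=1$. It holds for $h$. Indeed, the integrand of $H_z(t)$ vanishes unless $|\zeta|\le a$ and $|t-2\langle iz,\zeta\rangle|\le a$, a set of $\zeta$ of measure at most $C/|z|$. So $|Ah|\le C|z|^{-d-1}$ for $|z|\ge2a$, and $Ah$ is bounded and vanishes for $|t|>a(1+2|z|)$. For $\alpha\le1$ the set $\{|Ah|>\alpha\}$ lies in a region $|z|\le C\alpha^{-1/(d+1)}$, $|t|\le a(1+2|z|)$, of measure at most $C/\alpha$, and for large $\alpha$ it is empty. The functions $r^{d+2}h\circ D_r$, which tend to the point mass as $r\to\infty$, satisfy \eqref{eq:weak} with the same constant, because $A$ commutes with $D_r$.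
\end{example}

\section{How cancellation can be lost}\label{sec:idea}

We first argue heuristically. Scatter points $Y_i$ at random in a box of size $R$ in $z$ and $R^2$ in $t$, with $\lambda$ points per unit volume, and let $f(x)=\sum_ih(Y_i^{-1}x)$. Then $\|f\|_1$ is $\lambda$ times the volume of the box, and $Af(x)=\sum_i(Ah)(Y_i^{-1}x)$. By Lemma~\ref{lem:far} and $\int H_z=1$, the expectation of $Af(x)$ is about $\lambda\int_{1\le|w|\le R}L(w)\,dw$, which is $0$ because $\ell$ has mean zero. No choice of $h$ changes this.

But \eqref{eq:weak} concerns the typical size of $Af(x)$, not its mean. Suppose that $\mathbb R^d\setminus\{0\}$ is split into cones $\Gamma^+$ and $\Gamma^-$ with $\kappa=\int_{\Gamma^+\cap S}\ell\,d\sigma\ne0$, and that $h$ has two properties for $1\le|z|\le R$.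
\begin{itemize}
\item For $z\in\Gamma^-$ the shadow $H_z$ is supported on a set of measure at most $\omega_d^{-1}R^{-d}$. Then the part of $Ah$ over $\Gamma^-$ lives on a set of measure at most $1$, and with probability at least $1-\lambda$ none of the points $Y_i^{-1}x$ falls in it.
\item For $z\in\Gamma^+$ the shadow $H_z$ is bounded by a constant independent of $R$. Then the part of $Ah$ over $\Gamma^+$ is bounded in $L^2$, so its random sum stays within $O(1)$ of its mean, which is about $\lambda\kappa\log R$. Without this property the part over $\Gamma^+$ could also be concentrated on a small set, and $Af(x)$ would typically vanish.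
\end{itemize}
Then $|Af|$ is of order $\log R$ on a fixed fraction of the box, against \eqref{eq:weak}. On the commutative group the shadow does not depend on $z$, and the two properties exclude each other, since a probability density bounded by $C$ has support of measure at least $1/C$.

Let us see how such an $h$ arises for $n=1$ and $L=\mathrm{p.v.}\,\bar z|z|^{-3}$. Here $\ell(e^{i\phi})=e^{-i\phi}$, and for the half-plane $\Gamma^+=\{\operatorname{Re}z\ge0\}$ we get $\kappa=\int_{-\pi/2}^{\pi/2}e^{-i\phi}\,d\phi=2$. We look for a measure, to be smoothed later, on the plane of points $(ip,q)\in\mathbb C\times\mathbb R$ with $p,q$ real, which we write as $(p,q)$. There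
\[
\langle\nu(z),(ip,q)\rangle=\beta p+q,\qquad\beta=2\operatorname{Re}z .
\]
So we need a planar probability measure whose image under $(p,q)\mapsto\beta p+q$ has bounded density for $\beta\ge0$ and small support for $\beta<0$.

Let $U$ be uniform on $[0,1)$ and $v_0=(2,1)$. The law of $Uv_0$ is uniform on a segment, and its image is uniform on an interval of length $|s_0|$, where $s_0=2\beta+1$. The density is at most $1$ for $\beta\ge0$, and the segment is seen edge-on from $\beta=-\frac12$, but from no other $\beta$. To hide it from $\beta=-1$ as well, cut it into $k$ equal pieces and turn each piece into the direction $v_1=(1,1)$, like the slats of a Venetian blind: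
\[
X=\frac{a_1v_0+Uv_1}k,\qquad a_1\text{ uniform on }\{0,\dots,k-1\}\text{ and independent of }U .
\]
The image of $X$ is $(a_1s_0+Us_1)/k$ with $s_1=\beta+1$.
\begin{itemize}
\item For $\beta=-1$ we have $s_1=0$, and the image consists of $k$ points.
\item For $\beta=-\frac12$ we have $s_0=0$ and $s_1=\frac12$, and the image lies in $[0,\frac1{2k})$. For large $k$ the first direction remains hidden.
\item For $\beta\ge0$ we have $1\le s_1\le s_0$. The $k$ intervals $[as_0/k,(as_0+s_1)/k)$ are disjoint, and each has length $s_1/k$ and mass $1/k$. The density is at most $1/s_1\le1$.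
\end{itemize}
The order $s_1\le s_0$ matters. If $s_1>s_0>0$, consecutive intervals overlap and the density there is at least $2/s_1$, a loss of a factor close to $2$ however close $v_1$ is to $v_0$. We shall repeat the step at finer and finer scales (Figure~\ref{fig:blind}) until every $\beta$ in a long interval is close to a hidden value; the number of steps grows like a power of $R$, so a fixed loss per step cannot be afforded.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\draw[dashed,gray] (0,0) -- (2,1);
\foreach \x in {0,1,2} \draw[thick] ({2*\x/3},{\x/3}) -- ++({1/3},{1/3});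
\node at (1,-0.15) {one step};
\begin{scope}[xshift=2.5cm]
\draw[dashed,gray] (0,0) -- (2,1);
\foreach \x in {0,1,2} \foreach \y in {0,1,2} \draw[thick] ({2*\x/3+\y/9},{\x/3+\y/9}) -- ++({1/18},{1/9});
\node at (1,-0.15) {two steps};
\end{scope}
\end{tikzpicture}
\caption{The Venetian blind with $k=3$. The dashed segment from $0$ to $v_0=(2,1)$ is cut into three pieces, each turned into the direction $v_1=(1,1)$ (left); each of these is cut into three pieces turned into the direction $v_2=(\frac12,1)$ (right). The mass is spread uniformly over the solid segments.}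
\label{fig:blind}
\end{figure}

\section{The iterated Venetian blind}\label{sec:blind}

If $a_1,\dots,a_M$ are independent uniform digits in base $k$ and $U$ is uniform on $[0,1)$, then $\sum_ja_jk^{-j}+Uk^{-M}$ is uniform on $[0,1)$. The iterated blind gives each digit its own direction.

\begin{lemma}\label{lem:blind}
Let $M\ge1$ and $k\ge2$ be integers and $v_0,\dots,v_M\in\mathbb R^{d+1}$. Let $a_1,\dots,a_M$ be uniform on $\{0,\dots,k-1\}$ and $U$ uniform on $[0,1)$, all independent, and put
\[
X=\sum_{j=1}^Ma_jk^{-j}v_{j-1}+Uk^{-M}v_M .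
\]
Let $\nu\in\mathbb R^{d+1}$ and $s_j=\langle\nu,v_j\rangle$.
\begin{enumerate}
\item[(a)] $|X|\le\max_j|v_j|$.
\item[(b)] If the $s_j$ have one common sign and $|s_0|\ge\dots\ge|s_M|>0$, then $\Pr(\langle\nu,X\rangle\in I)\le|I|/|s_M|$ for every Borel set $I\subset\mathbb R$.
\item[(c)] If $|s_i|\le B$ for all $i$ and $|s_j|\le\eta$ for some $j$, then all values of $\langle\nu,X\rangle$ lie in a union of at most $k^M$ closed intervals of total length at most $\eta+2B/k$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $0\le j\le M$, the geometric sum gives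
\begin{equation}\label{eq:geom}
\sum_{i=j+1}^M(k-1)k^{-i}+k^{-M}=k^{-j}.
\end{equation}
The case $j=0$ proves (a).

(b) Replacing $\nu$ by $-\nu$, we may assume that all $s_j$ are positive. Let $V_j=\sum_{i\le j}a_ik^{-i}s_{i-1}$ and $W_j=V_j+Uk^{-j}s_j$, the image of the blind after $j$ steps; thus $W_0=Us_0$ and $W_M=\langle\nu,X\rangle$. For $j\ge1$,
\[
W_{j-1}=V_{j-1}+k^{-(j-1)}\,Us_{j-1},\qquad W_j=V_{j-1}+k^{-(j-1)}\,\frac{a_js_{j-1}+Us_j}k .
\]
The variable $Us_{j-1}$ has density $1/s_{j-1}$ on $[0,s_{j-1})$. Since $s_j\le s_{j-1}$, the intervals $[as_{j-1}/k,(as_{j-1}+s_j)/k)$, $0\le a<k$, are disjoint and contained in $[0,s_{j-1})$; so $(a_js_{j-1}+Us_j)/k$ has density $1/s_j$ on their union, which is at most $s_{j-1}/s_j$ times the density of $Us_{j-1}$. This inequality between laws persists when both variables are multiplied by $k^{-(j-1)}$ and the independent variable $V_{j-1}$ is added. Hence $\Pr(W_j\in I)\le\frac{s_{j-1}}{s_j}\Pr(W_{j-1}\in I)$. The factors telescope: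
\[
\Pr(W_M\in I)\le\frac{s_0}{s_M}\Pr(Us_0\in I)\le\frac{s_0}{s_M}\cdot\frac{|I|}{s_0}.
\]

(c) Fix the values of $a_1,\dots,a_j$, in one of $k^j$ ways; this fixes $V_j$. If $j=M$, the remainder $\langle\nu,X\rangle-V_M=Uk^{-M}s_M$ lies in an interval of length $\eta k^{-M}$. If $j<M$, the remainder is $a_{j+1}k^{-j-1}s_j$, which lies in an interval of length at most $\eta k^{-j}$, plus terms of total modulus at most $Bk^{-j-1}$ by \eqref{eq:geom} with $j+1$ in place of $j$. So the remainder lies in an interval of length at most $\eta k^{-j}+2Bk^{-j-1}$. Multiply by $k^j$.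
\end{proof}

The bound in (b) depends neither on $M$ nor on $k$. This is what allows us to take as many steps as (c) requires.

\section{Cones and directions}\label{sec:cones}

We must now choose a cone on which $\ell$ has nonzero integral and which a blind can separate from its complement. Half-spaces, as in Section~\ref{sec:idea}, do not always suffice: if $\ell$ is even, its integral over any hemisphere is half of $\int_S\ell\,d\sigma=0$. For even kernels we use symmetric cones. For instance, if $n=1$ and $L=\mathrm{p.v.}\operatorname{Re}(z^2)|z|^{-4}$, then $\ell(e^{i\phi})=\cos2\phi$, and its integral over $\{|\operatorname{Im}z|<|\operatorname{Re}z|\}\cap S$ is $2\int_{-\pi/4}^{\pi/4}\cos2\phi\,d\phi=2$. These two shapes are enough.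

\begin{lemma}\label{lem:partial}
At least one of the following holds.
\begin{enumerate}
\item[(A)] There is a unit vector $g\in\mathbb R^d$ with $\kappa_*:=\int_{\{\langle\theta,g\rangle>0\}}\ell(\theta)\,d\sigma(\theta)\ne0$.
\item[(B)] There are nonzero $g_0,g_1\in\mathbb R^d$ with $\kappa_*:=\int_{\{|\langle\theta,g_1\rangle|<|\langle\theta,g_0\rangle|\}}\ell(\theta)\,d\sigma(\theta)\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $\xi\in S$ put
\[
O(\xi)=\int_S\operatorname{sgn}\langle\theta,\xi\rangle\,\ell(\theta)\,d\sigma(\theta),\qquad P(\xi)=\int_S\log\frac1{|\langle\theta,\xi\rangle|}\,\ell(\theta)\,d\sigma(\theta);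
\]
the logarithm is integrable because $\sigma\{|\langle\theta,\xi\rangle|<s\}\le Cs$. By the classical formula \cite[Ch.~II, \S4, Thm.~3]{Stein}, the Euclidean convolution operator $T$ on $\mathbb R^d$ with kernel $\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}$ is a Fourier multiplier operator whose multiplier is homogeneous of degree $0$ and equals $\pm\frac{\pi i}2O+P$ on $S$, the sign depending on the convention for the Fourier transform. If $O$ and $P$ were both constant, $T$ would be a multiple of the identity. Then $\int L(z-\zeta)\varphi(\zeta)\,d\zeta=T\varphi(z)=0$ for every test function $\varphi$ and every $z$ outside its support, which forces $\ell\equiv0$. So $O$ or $P$ is not constant.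

Suppose that $O$ is not constant, and take $g\in S$ with $O(g)\ne0$. The integrals of $\ell$ over the two open hemispheres determined by $g$ have sum $0$ and difference $O(g)$, so (A) holds with $\kappa_*=\frac12O(g)$.

Suppose that $P(\xi_0)\ne P(\xi_1)$. Let $\Phi(\theta)=\log\bigl(|\langle\theta,\xi_0\rangle|/|\langle\theta,\xi_1\rangle|\bigr)$, an integrable function on $S$ whose superlevel sets $\{\Phi>c\}$ are, up to null sets, the cones $\{|\langle\theta,e^c\xi_1\rangle|<|\langle\theta,\xi_0\rangle|\}$. For each real number $\Phi$ we have $\Phi=\int_{\mathbb R}(1_{\Phi>c}-1_{c<0})\,dc$, and the modulus of the integrand has integral $|\Phi|$. Fubini's theorem and $\int_S\ell\,d\sigma=0$ give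
\[
0\ne P(\xi_1)-P(\xi_0)=\int_S\Phi\,\ell\,d\sigma=\int_{\mathbb R}\Bigl(\int_{\{\Phi>c\}}\ell\,d\sigma\Bigr)dc .
\]
So the inner integral is nonzero for some $c$, and (B) holds with $g_0=\xi_0$, $g_1=e^c\xi_1$.
\end{proof}

Near the boundary of these cones a blind of bounded size cannot be controlled, so we leave out a thin cone $\Gamma^0$ and estimate its contribution by absolute values. That contribution is also of order $\log R$, and it is enough that its coefficient be small compared with $|\kappa|$.

\begin{lemma}\label{lem:dir}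
There are a partition of $\mathbb R^d\setminus\{0\}$ into Borel cones $\Gamma^+,\Gamma^-,\Gamma^0$ and constants $C_0\ge1$, $c_0\in(0,1]$ such that
\begin{equation}\label{eq:kappa}
\kappa:=\int_{\Gamma^+\cap S}\ell\,d\sigma\ne0,\qquad\|\ell\|_\infty\,\sigma(\Gamma^0\cap S)\le\frac{|\kappa|}{40},
\end{equation}
and such that for all $R\ge1$ and $\eta\in(0,1)$ there are an integer $1\le M\le C_0R/\eta+1$ and vectors $v_0,\dots,v_M\in\mathbb R^{d+1}$ with $|v_j|\le C_0$ for which the numbers $s_j=\langle\nu(z),v_j\rangle$ satisfy: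
\begin{enumerate}
\item[(a)] if $z\in\Gamma^+$ and $1\le|z|\le R$, the $s_j$ have one common sign and $|s_0|\ge\dots\ge|s_M|\ge c_0$;
\item[(b)] if $z\in\Gamma^-$ and $1\le|z|\le R$, then $|s_j|\le\eta$ for some $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use the identity $\langle\nu(z),(p\,ig,q)\rangle=2p\langle z,g\rangle+q$ for $g\in\mathbb R^d$ and $p,q\in\mathbb R$. The cones depend on a parameter $\varepsilon\in(0,1)$.

\emph{Case} (A). For $z\neq0$ let $z\in\Gamma^+$ if $\langle z,g\rangle\ge0$, $z\in\Gamma^-$ if $\langle z,g\rangle\le-\varepsilon|z|$, and $z\in\Gamma^0$ otherwise. Then $\kappa=\kappa_*$, and $\Gamma^0\cap S$ decreases to the empty set as $\varepsilon\downarrow0$; fix $\varepsilon$ so that \eqref{eq:kappa} holds. As in Section~\ref{sec:idea}, take $v_j=(p_j\,ig,1)$, so that $s_j=p_j\beta+1$ with $\beta=2\langle z,g\rangle$. The value hidden by $v_j$ is $\beta=-1/p_j$, and a bound on $p_j$ keeps it away from $0$; this is why $\Gamma^0$ is needed. Let $M=\lceil2R/(\varepsilon\eta)\rceil$ and let $p_j$ decrease linearly from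 $p_0=1/\varepsilon$ to $p_M=1/(2R)$, in steps of size at most $1/(\varepsilon M)$. Then $|v_j|\le1+1/\varepsilon$, and $C_0=2/\varepsilon$ is admissible.

(a) If $\beta\ge0$, then $s_j$ is nonincreasing in $j$ and $s_j\ge1=:c_0$.

(b) Here $\beta<0$ and $2\varepsilon\le|\beta|\le2R$, so $1/|\beta|\in[p_M,p_0]$. Choose $j$ with $|p_j-1/|\beta||\le1/(\varepsilon M)$. Then $|s_j|=|\beta|\,\bigl|p_j-1/|\beta|\bigr|\le2R/(\varepsilon M)\le\eta$.

\emph{Case} (B). The cone is symmetric, so $z$ and $-z$ must be treated alike. We therefore take vectors $v_j$ with last coordinate $0$, which makes $s_j$ an odd function of $z$. The direction $(i(g_0+bg_1),0)$ is hidden from $z$ when $\langle z,g_0\rangle+b\langle z,g_1\rangle=0$, and this has a solution $b\in[-1,1]$ exactly when $|\langle z,g_0\rangle|\le|\langle z,g_1\rangle|$. Accordingly, let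
\begin{align*}
\Gamma^+&=\{z\ne0:\ |\langle z,g_1\rangle|\le(1-\varepsilon)|\langle z,g_0\rangle|,\ \ |\langle z,g_0\rangle|\ge\varepsilon|z|\},\\
\Gamma^-&=\{z\ne0:\ |\langle z,g_1\rangle|\ge|\langle z,g_0\rangle|\},
\end{align*}
and let $\Gamma^0$ be the rest. As $\varepsilon\downarrow0$, the cone $\Gamma^+$ increases to $\{|\langle z,g_1\rangle|<|\langle z,g_0\rangle|\}$, the complement of $\Gamma^-$ in $\mathbb R^d\setminus\{0\}$. So $\Gamma^+$ and $\Gamma^-$ are disjoint, $\kappa\to\kappa_*$, and $\sigma(\Gamma^0\cap S)\to0$; fix $\varepsilon$ so that \eqref{eq:kappa} holds.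

Let $M=\lceil4|g_1|R/\eta\rceil$, $b_j=-1+2j/M$ and $\beta_j=\langle z,g_0\rangle+b_j\langle z,g_1\rangle$. On $\Gamma^+$ the sequence $|\beta_j|$ may increase, so we shorten the vectors as we turn them:
\[
v_j=\bigl(p_j\,i(g_0+b_jg_1),0\bigr),\qquad p_j=e^{-2j/(\varepsilon M)},\qquad s_j=2p_j\beta_j .
\]
The total shortening $p_M=e^{-2/\varepsilon}$ does not depend on $M$. We have $|v_j|\le|g_0|+|g_1|$, and $C_0=\max\{1,4|g_1|,|g_0|+|g_1|\}$ is admissible.

(a) By oddness we may assume $\langle z,g_0\rangle>0$. Then $\beta_j\ge\langle z,g_0\rangle-|\langle z,g_1\rangle|\ge\varepsilon\langle z,g_0\rangle>0$, and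
\[
|\beta_{j+1}-\beta_j|=\frac2M|\langle z,g_1\rangle|\le\frac2M\langle z,g_0\rangle\le\frac2{\varepsilon M}\beta_j .
\]
So $\beta_{j+1}\le e^{2/(\varepsilon M)}\beta_j$, which is $s_{j+1}\le s_j$. Finally $s_M\ge2e^{-2/\varepsilon}\varepsilon\langle z,g_0\rangle\ge2\varepsilon^2e^{-2/\varepsilon}=:c_0$, and $c_0\le 2e^{-2}<1$.

(b) If $\langle z,g_1\rangle=0$, then $\langle z,g_0\rangle=0$ and all $s_j$ vanish. Otherwise $b^*=-\langle z,g_0\rangle/\langle z,g_1\rangle$ lies in $[-1,1]$. Choose $j$ with $|b_j-b^*|\le2/M$. Then $|s_j|=2p_j|\langle z,g_1\rangle|\,|b_j-b^*|\le4|g_1|R/M\le\eta$.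
\end{proof}

The cones and $\kappa,C_0,c_0$ are now fixed. Below, $C,C_1,C_2,\dots$ denote constants that depend only on $L$ and these choices, never on $R$.

\section{The building block}\label{sec:block}

Put $a=C_0+1$ and $r_0=2a$, and let $R\ge r_0$ be so large that $\eta:=(3\omega_dR^d)^{-1}<1$. Take $M$ and $v_0,\dots,v_M$ from Lemma~\ref{lem:dir}, and let $X$ be the blind of Lemma~\ref{lem:blind} with
\[
k=\Bigl\lceil\frac{6C_0R}\eta\Bigr\rceil\ge2,\qquad\text{and put}\quad\rho=\frac\eta{6Rk^M}\le1 .
\]
The law of $X$ lives on segments, so we smooth it at the scale $\rho$, chosen so small that the shadows seen from $\Gamma^-$ stay small. Fix a smooth probability density $\chi$ supported in the unit ball of $\mathbb R^{d+1}$, let $Z$ have density $\chi$ and be independent of $X$, and let $h$ be the density of $X+\rho Z$; it is the Euclidean convolution of the law of $X$ with $\rho^{-d-1}\chi(\cdot/\rho)$. Then $h\in C_0^\infty$ is supported in the ball of radius $a$, by Lemma~\ref{lem:blind}(a), and $\|h\|_\infty\le\|\chi\|_\infty\rho^{-d-1}$.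

\begin{lemma}\label{lem:shadow}
Let $1\le|z|\le R$. If $z\in\Gamma^+$, then $H_z\le1/c_0$. If $z\in\Gamma^-$, then $|\{t:H_z(t)\ne0\}|\le(\omega_dR^d)^{-1}$.
\end{lemma}

\begin{proof}
The function $H_z$ is the continuous density of $\langle\nu(z),X\rangle+\rho\langle\nu(z),Z\rangle$, and $|\nu(z)|\le1+2R\le3R$. Let $z\in\Gamma^+$. By Lemmas~\ref{lem:dir}(a) and~\ref{lem:blind}(b), conditioning on $Z$, the variable lies in a Borel set $I$ with probability at most $|I|/c_0$; so $H_z\le1/c_0$. Let $z\in\Gamma^-$. By Lemma~\ref{lem:dir}(b) and Lemma~\ref{lem:blind}(c) with $B=3C_0R$, the variable $\langle\nu(z),X\rangle$ lies in at most $k^M$ closed intervals of total length at most $\eta+6C_0R/k\le2\eta$. Adding $\rho\langle\nu(z),Z\rangle$ lengthens each interval by at most $6R\rho$, in total by at most $6R\rho k^M=\eta$. Outside the lengthened intervals, of total length at most $3\eta$, the density $H_z$ vanishes.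
\end{proof}

We split $Ah$ into a main term, an error that is small in $L^1$, and a part living on a set of bounded measure. With $\Omega=\{(z,t):r_0\le|z|\le R\}$, define
\begin{align*}
G^+(z,t)&=L(z)H_z(t)\,1_{\Gamma^+}(z)\,1_\Omega,\\
G'(z,t)&=L(z)H_z(t)\,1_{\Gamma^0}(z)\,1_\Omega+\bigl(Ah(z,t)-L(z)H_z(t)\bigr)1_\Omega,\\
E&=\{|z|<r_0,\ |t|\le a(1+2r_0)\}\ \cup\ \{(z,t)\in\Omega:\ z\in\Gamma^-,\ H_z(t)\ne0\}.
\end{align*}
Near the support of $h$ the function $Ah$ may be very large, and we have no useful bound for it; the first part of $E$ discards this region.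

\begin{lemma}\label{lem:block}
We have $Ah=G^++G'$ on $\{|z|\le R\}\setminus E$, and there are constants $C_1\ge1$, $C_2$, $C_3$ with
\[
|E|\le C_1,\qquad\int|G'|\le\frac{|\kappa|}{40}\log R+C_2,\qquad\int|G^+|^2\le C_3 .
\]
\end{lemma}

\begin{proof}
If $|z|<r_0$ and $(z,t)\notin E$, then $Ah(z,t)=0$ by Lemma~\ref{lem:far}(a), and $G^+=G'=0$ there. On $\Omega$ we have $Ah-G^+-G'=L(z)H_z(t)1_{\Gamma^-}(z)$, which vanishes off $E$.

The first part of $E$ does not depend on $R$, and the second has measure at most $\omega_dR^d\cdot(\omega_dR^d)^{-1}=1$ by Lemma~\ref{lem:shadow}. For $G'$ integrate first in $t$, using $\int H_z=1$. The first term contributes at most $\|\ell\|_\infty\sigma(\Gamma^0\cap S)\log(R/r_0)\le\frac{|\kappa|}{40}\log R$ by \eqref{eq:kappa}, and the second at most $C_La\int_{|z|\ge r_0}|z|^{-d-1}dz=:C_2$ by Lemma~\ref{lem:far}(b). For $z\in\Gamma^+$, Lemma~\ref{lem:shadow} gives $\int H_z^2\le\frac1{c_0}\int H_z=\frac1{c_0}$, so $\int|G^+|^2\le c_0^{-1}\|\ell\|_\infty^2\int_{|z|\ge r_0}|z|^{-2d}dz=:C_3$.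
\end{proof}

\section{Random superposition}\label{sec:random}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let
\[
Q=\{|z|\le R/2,\ |t|\le2R^2\},\qquad Q'=\{|z|\le R/4,\ |t|\le R^2\},
\]
so that $|Q'|=2^{-d-1}|Q|$. The density of points must be small enough that $E$ is usually avoided: put $\lambda=1/(10C_1)$ and $m=\lfloor\lambda|Q|\rfloor$. For $R$ large, $\lambda|Q|\ge1$ and hence $\lambda/2\le m/|Q|\le\lambda$. Let $Y_1,\dots,Y_m$ be independent and uniform in $Q$, and
\[
f(x)=\sum_{i=1}^mh(Y_i^{-1}x),\qquad\text{so that}\quad\|f\|_1=m,\qquad Af(x)=\sum_{i=1}^m(Ah)(Y_i^{-1}x).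
\]
Fix $x=(z,t)\in Q'$ and let $\Delta_x=\{y^{-1}x:y\in Q\}$. The map $y\mapsto y^{-1}x$ preserves Lebesgue measure, so the points $Y_i^{-1}x$ are independent and uniform in $\Delta_x$:
\begin{equation}\label{eq:expect}
\mathbb E\,F(Y_i^{-1}x)=\frac1{|Q|}\int_{\Delta_x}F\qquad\text{for integrable }F .
\end{equation}
Points of $\Delta_x$ have $\mathbb C^n$-component of modulus at most $3R/4$, so Lemma~\ref{lem:block} applies to them.

\emph{The set $E$.} By \eqref{eq:expect}, the probability that some $Y_i^{-1}x$ lies in $E$ is at most $m|E|/|Q|\le\lambda C_1=\frac1{10}$. Outside this event, $Af(x)=\Sigma^++\Sigma'$, where $\Sigma^+=\sum_iG^+(Y_i^{-1}x)$ and $\Sigma'=\sum_iG'(Y_i^{-1}x)$.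

\emph{The error.} We have $\mathbb E|\Sigma'|\le\lambda\bigl(\frac{|\kappa|}{40}\log R+C_2\bigr)$. By Markov's inequality, $|\Sigma'|\le\frac14\lambda|\kappa|\log R+10\lambda C_2$ except with probability at most $\frac1{10}$.

\emph{The fluctuation.} For independent complex random variables the variances add, so $\mathbb E|\Sigma^+-\mathbb E\Sigma^+|^2\le m\,\mathbb E|G^+(Y_1^{-1}x)|^2\le\lambda C_3$. By Chebyshev's inequality, $|\Sigma^+-\mathbb E\Sigma^+|\le(10\lambda C_3)^{1/2}$ except with probability at most $\frac1{10}$.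

\emph{The mean.} We have $\mathbb E\Sigma^+=\frac m{|Q|}\int_{\Delta_x}G^+$. A point $(w,s)$ lies in $\Delta_x$ if and only if $x(w,s)^{-1}\in Q$, that is,
\[
|z-w|\le R/2\qquad\text{and}\qquad|t-s-2\operatorname{Im}z\cdot\bar w|\le2R^2 .
\]
Where $G^+(w,s)\ne0$ we have $|w|\le R$ and, by Lemma~\ref{lem:far}(a), $|s|\le a(1+2R)$. Therefore
\[
|t-s-2\operatorname{Im}z\cdot\bar w|\le R^2+a(1+2R)+\tfrac12R^2\le2R^2
\]
for $R$ large; the height of $Q$ was chosen so that the second condition holds automatically. Integrating in $s$ leaves the integral of $L$ over $\{w\in\Gamma^+:|w|\ge r_0,\ |z-w|\le R/2\}$. The ball $|z-w|\le R/2$ contains $|w|\le R/4$ and is contained in $|w|\le3R/4$. Hence, for $R\ge4r_0$,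
\[
\Bigl|\int_{\Delta_x}G^+-\kappa\log\frac R{4r_0}\Bigr|\le\int_{R/4\le|w|\le3R/4}|L(w)|\,dw\le\|\ell\|_\infty\sigma(S)\log3,
\]
and $|\mathbb E\Sigma^+|\ge\frac12\lambda|\kappa|\log R-C$.

\emph{Conclusion.} With probability at least $\frac7{10}$,
\[
|Af(x)|\ge\bigl(\tfrac12-\tfrac14\bigr)\lambda|\kappa|\log R-C>c_1\log R,\qquad c_1=\tfrac18\lambda|\kappa|,
\]
for all $R\ge R_0$, with $R_0$ independent of $x\in Q'$. Since $Ah$ is continuous, $Af(x)$ is continuous in $(x,Y_1,\dots,Y_m)$, and Fubini's theorem shows that the expected measure of $\{x\in Q':|Af(x)|>c_1\log R\}$ is at least $\frac7{10}|Q'|$. So for some choice of the points, giving $f=f_R$,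
\begin{equation}\label{eq:final}
|\{x\in Q':|Af_R(x)|>c_1\log R\}|\ge\tfrac7{10}2^{-d-1}|Q|\ge c_2\|f_R\|_1,\qquad c_2=\tfrac7{10}2^{-d-1},
\end{equation}
because $\|f_R\|_1=m\le|Q|$.

\emph{The height of $f_R$.} We have $\|f_R\|_\infty\le m\|\chi\|_\infty\rho^{-d-1}$, with $m\le CR^{d+2}$ and $\rho^{-1}=18\omega_dR^{d+1}k^M$. Since $k\le18\omega_dC_0R^{d+1}+1$ and $M\le3\omega_dC_0R^{d+1}+1$, we get $\log\|f_R\|_\infty\le CR^{d+1}\log R$, which is at most $R^{d+2}$ after enlarging $R_0$.
\end{proof}

The double logarithm in Theorem~\ref{thm:quant} records the balance in this proof. The gain, $\log R$, is the number of dyadic scales $1\le|w|\le R$ at which only $\Gamma^+$ is seen. The cost is the height $\rho^{-d-1}$, which is exponential in the number $M$ of steps of the blind, and $M$ is of the order of a power of $R$.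

\begin{remark}[where the hypotheses enter]
The homogeneity of $L$ produces the logarithm in the mean of $\Sigma^+$. The assumption $\ell\not\equiv0$ is used, within the proof of Proposition~\ref{prop:key}, only in Lemma~\ref{lem:partial}, to obtain $\kappa\ne0$. The smoothness of $L$ off the origin is used in Lemma~\ref{lem:far}(b), in the bound $\|\ell\|_\infty<\infty$, and in the multiplier formula. The $L^p$ boundedness of $A$ is not used.
\end{remark}

\begin{remark}[local failure]
The support of $f_R$ lies in the set of products $yy'$ with $y\in Q$ and $|y'|\le a$, hence in $\{|z|\le R,\ |t|\le3R^2\}$ for $R$ large. So $f_R\circ D_R$ is supported in the fixed set $\{|z|\le1,\ |t|\le3\}$, and $D_R^{-1}Q'=\{|z|\le\frac14,\ |t|\le1\}$. Since $A$ commutes with $D_R$ and both sides of \eqref{eq:final} are multiplied by $R^{-d-2}$, inequality \eqref{eq:weak} fails even for functions supported in one fixed ball and level sets restricted to that ball.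
\end{remark}

\begin{thebibliography}{9}

\bibitem{Heis}
\emph{Weak type estimates for a singular convolution operator on the Heisenberg group},
\texttt{https://grafakos.missouri.edu/preprints/heisenberg.pdf}.

\bibitem{Stein}
Stein, \emph{Singular Integrals and Differentiability Properties of Functions}.

\end{thebibliography}
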